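# Computing the tropical permanent with minimum, addition and subtraction

## 1. Weights that are integer multiples of a known unit

**Definition (circuit).** A $(\min,+,-)$ circuit has as inputs variables and real constants. Each gate computes $\min(u,v)$, $u+v$ or $u-v$ of two previously computed values. The size is the number of gates. The circuit computes the function obtained by evaluating it on nonnegative real inputs.

Some operations come for free. We have $\max(u,v)=u+v-\min(u,v)$ and $|u|=\max(u,0-u)$, and multiplication by a fixed integer $c$ costs $O(\log(|c|+2))$ gates by repeated doubling. On the other hand, we cannot divide or multiply two wires. Every gate is a continuous function of its inputs, so a circuit computes a continuous function; this will matter.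

**Definition (tropical permanent).** Take one variable $x_e$ for each edge $e$ of the complete bipartite graph $K_{n,n}$, and put
$$\operatorname{Per}_n(x)=\min_M\sum_{e\in M}x_e ,$$
the minimum over all perfect matchings $M$.

By hand: $\operatorname{Per}_1=x_{11}$ needs no gate, and $\operatorname{Per}_2=\min(x_{11}+x_{22},\,x_{12}+x_{21})$ needs three. For $\operatorname{Per}_3$ we can write out six matchings with two additions each and combine them with five minima, giving $17$ gates. In general, writing out the definition costs $n!\,(n-1)+(n!-1)$ gates. We ask whether $n^{O(1)}$ gates suffice.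

It costs nothing to be more general. For integers $d,R\ge1$ and a nonempty set $A\subset\{0,1,\dots,R\}^d$ put
$$f_A(x)=\min_{a\in A}\langle a,x\rangle .$$
Then $\operatorname{Per}_n=f_A$ with $d=n^2$, $R=1$ and $A$ the set of permutation matrices.

For *integer* weights, the minimization is solved by polynomial-time algorithms, hence by small Boolean circuits. So we try to run a Boolean circuit inside a tropical one.

**Definition (bits at a level).** Let $\gamma\ge0$ be a real number available on a wire. The bit $\mathsf b\in\{0,1\}$ *at level $\gamma$* is the real number $\mathsf b\gamma$.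

For example, at level $5$ the bits are the reals $0$ and $5$. At a common level, AND is $\min$, NOT is $u\mapsto\gamma-u$, and the Boolean constants are $0$ and $\gamma$. So a Boolean circuit of size $s$ is simulated at level $\gamma$ with $O(s)$ gates. If $\gamma=0$ and all input wires are $0$, then all simulated wires are $0$.

**Proposition 1 (common unit).** Let $O$ be a Boolean circuit of size $s$ that, given $w\in\{0,\dots,2^\ell-1\}^d$ in binary, outputs some $a\in A$ minimizing $\langle a,w\rangle$ over $A$. There is a $(\min,+,-)$ circuit in the inputs $x\in\mathbb R^d$ and $\beta$, of size polynomial in $d,\ell,\log_2(R+1),s$, whose output is $f_A(x)$ whenever $\beta\ge 0$ and $x=\beta w$ for some $w\in\{0,\dots,2^\ell-1\}^d$.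

*Proof.* First extract the binary digits of $w_j$ at level $\beta$. Put $\rho_{\ell-1}=x_j$ and, for $k=\ell-1,\dots,0$,
$$u_k=\max\bigl(0,\min(\beta,\ \rho_k-(2^k-1)\beta)\bigr),\qquad \rho_{k-1}=\rho_k-2^ku_k .$$
Inductively $\rho_k=r_k\beta$, where $r_k=w_j\bmod 2^{k+1}$ is an integer. If $r_k\ge 2^k$, then $r_k-(2^k-1)\ge1$ and $u_k=\beta$. If $r_k\le2^k-1$, then $u_k=0$. So $u_k$ is the $k$-th digit at level $\beta$, and $\rho_{k-1}=(w_j\bmod2^k)\beta$.

Next simulate $O$ at level $\beta$. We get the bits of $a_j=\sum_k2^ka_{j,k}$ as reals $u_{j,k}=a_{j,k}\beta$. Finally output $\sum_{j,k}2^k\min(x_j,2^\ell u_{j,k})$. Since $0\le x_j\le2^\ell\beta$, the minimum is $x_j$ if $a_{j,k}=1$ and $0$ if $a_{j,k}=0$, so the output is $\langle a,x\rangle=\beta\langle a,w\rangle=\beta\min_{a'\in A}\langle a',w\rangle=f_A(x)$. If $\beta=0$, then $x=0$, all these wires are $0$, and the output is $0=f_A(0)$. $\square$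

For instance, with $\beta=5$, $x_j=15$, $\ell=2$: $\rho_1=15$, $u_1=\min(5,10)=5$, $\rho_0=15-10=5$, $u_0=\min(5,5)=5$. The digits are $11$, that is, $w_j=3$.

If all weights lie in $\{0,\beta\}$, the unit need not be supplied: $\beta=\max_jx_j$, and $x_j$ is itself a bit at level $\beta$.

What changes for arbitrary real weights? There is no unit, and ratios $x_j/x_k$ may be irrational or as large as we please.

## 2. Arbitrary real weights: the theorems

Fix $d,R\ge 1$, write $\log R$ for $\log_2(R+1)$, and set
$$P=2^{d^2}(4dR)^d,\qquad K=dRP+1,\qquad \ell_0=\lceil d\log_2K\rceil+1 .$$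
So $\ell_0$ is polynomially bounded in $d,\log R$. Below, $\mathrm{poly}(\cdot)$ is a polynomial that does not depend on $A$.

**Theorem A.** Let $O$ be a Boolean circuit of size $s$ which, given (in binary) $w\in\mathbb Z_{\ge0}^d$ with entries $<2^{\ell_0}$, outputs some $a\in A$ minimizing $\langle a,w\rangle$ over $A$. Then $f_A$ is computed on $\mathbb R^d_{\ge0}$ by a $(\min,+,-)$ circuit of size $\mathrm{poly}(d,\log R,s)$ that uses no constant other than $0$.

**Theorem B.** $\operatorname{Per}_n$ has $(\min,+,-)$ circuits of size $n^{O(1)}$.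

**Theorem C.** For nonempty sets $A_d\subset\{0,1\}^d$, $d$ ranging over an infinite set of positive integers, the following are equivalent:

* (a) $f_{A_d}$ has $(\min,+,-)$ circuits of size $d^{O(1)}$ on $\mathbb R^d_{\ge0}$, arbitrary real constants allowed;
* (b) there are Boolean circuits of size $(d+\ell)^{O(1)}$ computing $f_{A_d}(w)$ for $w\in\{0,\dots,2^\ell-1\}^d$.

*Proof of B from A.* The assignment problem with integer weights is solved, with an optimal matching as output, in polynomial time (Kuhn 1955, Munkres 1957). A polynomial-time algorithm restricted to inputs of a fixed length has Boolean circuits of polynomial size. For $d=n^2$, $R=1$ the weights have $\ell_0=n^{O(1)}$ bits, so $s=n^{O(1)}$. Apply Theorem A. $\square$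

For comparison, Jerrum and Snir proved that every $(\min,+)$ circuit computing $\operatorname{Per}_n$ has size $2^{\Omega(n)}$. Every $(\min,+,\max)$ circuit computing it has $n^{\Omega(\log n)}$ gates; this follows from Razborov's lower bound for monotone Boolean circuits computing the logical permanent.

## 3. Rounding, discontinuity, and bits that are too small

The natural plan is to let $\beta=\max_jx_j$ play the role of the unit, round the ratios $x_j/\beta\in[0,1]$ to finitely many binary digits, and run $O$ on the rounded weights. Three things go wrong.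

**Digits are discontinuous.** With $\beta=1$ fixed, a circuit that turns $y\in[0,1]$ into a digit of $y$ at level $1$ would be a continuous $\{0,1\}$-valued function on an interval, hence constant. So some inputs must produce garbage. We shall shift the digitization grid, show that for each input most shifts work, and take a median over several shifts.

**Rounding destroys the order, and refining afterwards does not repair it.** Rounding at one scale cannot decide near-ties, so we would subtract the rounded part and digitize the residual at its own, smaller scale, and so on. The hope is that the first scale at which two elements of $A$ differ decides between them. With plain rounding this is false. Let $h=2^{-s}$ with $s\ge1$, let $A=\{a,a'\}$ with $a=(0,1,1,0)$, $a'=(0,0,0,1)$, and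
$$x=(1,\ 0.8h,\ 0.8h,\ 1.4h).$$
Then $\langle a,x\rangle=1.6h>1.4h=\langle a',x\rangle$. Rounding down to multiples of $h$ gives $(1,0,0,h)$, for which $a$ has weight $0$ and $a'$ has weight $h$. The first scale distinguishes $a$ from $a'$, in the wrong direction. The reason is plain: the numbers $\langle a-a',\cdot\rangle$ on rounded weights are multiples of $h$, but the rounding errors add up to a quantity that may itself exceed $h$. We want the opposite: an approximation by fractions $p_j/q$ whose error is much smaller than $1/q$. That is what simultaneous Diophantine approximation provides, and using it in this way is Frank–Tardos rounding (Combinatorica 1987).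

In the example, $d=4$ and $R=1$, and we shall require $|p_j-qx_j/\beta|\le\frac1{4dR}=\frac1{16}$ up to a small digitization error. For $s\ge5$ we have $1.4h<\frac1{16}$, so $q=1$, $p=(1,0,0,0)$ is allowed: the decision is postponed. The residual is $(0,0.8h,0.8h,1.4h)$. At its scale $1.4h$ the ratios are $(0,\frac47,\frac47,1)$, and $q=7$, $p=(0,4,4,7)$ gives $\langle a-a',p\rangle=4+4-7=1>0$, the correct sign.

**Bits found at a small scale cannot act on large reals.** Suppose the minimizer $a$ is finally known as bits at a tiny level $\gamma'$. To output $\sum_ja_jx_j$ we would like to raise the bits to level $\gamma=\max_j x_j$. No circuit does this: on $u\in\{0,\gamma'\}$ it would have to compute $u\gamma/\gamma'$, and for fixed $\gamma=1$ and $\gamma'\to0$ the two inputs $(u,\gamma',\gamma)=(0,\gamma',1)$ and $(\gamma',\gamma',1)$ converge to the same point while the outputs are $0$ and $1$, contradicting continuity.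

Lowering, by contrast, is easy:
$$\text{if }0\le\gamma'\le\gamma,\text{ then } \min(\mathsf b\gamma,\gamma')=\mathsf b\gamma'. \tag{1}$$

The third obstacle is overcome as follows. Let $p_1,p_2,\dots$ be the integer vectors found at the successive scales $\beta_1\ge\beta_2\ge\cdots$. At scale $i$ we update the current minimizer from $a^{(i-1)}$ to $a^{(i)}$. Both were optimal at the earlier scales, so $b^{(i)}=a^{(i)}-a^{(i-1)}$ is orthogonal to $p_1,\dots,p_{i-1}$, and for such $b$ the real number $\langle b,x\rangle$ is of size about $\beta_i$ or less. So the *correction* $\langle b^{(i)},x\rangle$ lives at the scale of the bits that describe it. To have such numbers available without division, we carry along the reals $\langle b,x\rangle$ for $b$ in a basis of the lattice of integer vectors orthogonal to $p_1,\dots,p_{i-1}$.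

## 4. Lattice algorithms, arrangements, and a worked example

**Definition (kernel lattice).** Given $p_1,\dots,p_i\in\mathbb Z^d$, let $L=\{b\in\mathbb Z^d:\langle b,p_1\rangle=\dots=\langle b,p_i\rangle=0\}$. A *lattice basis* of $L$ is a linearly independent list of vectors whose integer combinations are exactly the elements of $L$. If $p_1,\dots,p_i$ are linearly independent, it has $d-i$ elements.

For example, for $p_1=(2,1,1)$ the vectors $(1,-2,0)$ and $(0,1,-1)$ form a lattice basis: an element has the form $(b_1,b_2,-2b_1-b_2)=b_1(1,-2,0)+(b_2+2b_1)(0,1,-1)$. The vectors $(2,-4,0)$ and $(0,1,-1)$ span the same plane but are not a lattice basis, since $(1,-2,0)$ is not an integer combination of them.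

We use the following published results.

* **[LLL]** (Lenstra–Lenstra–Lovász, Math. Ann. 261 (1982), Prop. 1.39.) A polynomial-time algorithm, given rationals $\alpha_1,\dots,\alpha_d$ and a rational $0<\varepsilon<1$, finds integers $p_1,\dots,p_d,q$ with $|p_j-q\alpha_j|\le\varepsilon$ for all $j$ and $1\le q\le2^{d(d+1)/4}\varepsilon^{-d}$.
* **[KB]** (Kannan–Bachem 1979; Schrijver, *Theory of Linear and Integer Programming*, Sec. 5.3.) A polynomial-time algorithm, given $p_1,\dots,p_i\in\mathbb Z^d$, finds a lattice basis of $\{b\in\mathbb Z^d:\langle b,p_1\rangle=\dots=\langle b,p_i\rangle=0\}$.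
* **[GE]** (Edmonds 1967.) Rational linear systems are solved in polynomial time by Gaussian elimination.
* An arrangement of $H$ hyperplanes in $\mathbb R^d$ has at most $\sum_{j\le d}\binom Hj\le(H+1)^d$ regions.
* Hoeffding's inequality: if $Z_1,\dots,Z_m$ are independent with values in $[0,1]$, then $\Pr\bigl[\sum_k(Z_k-\mathbb EZ_k)\ge t\bigr]\le e^{-2t^2/m}$ for $t>0$.

**Worked example.** Let $A=\{(1,0,0),(0,1,1)\}$ and $x=(2,1,1+\delta)$ with $\delta>0$ tiny. We trace one admissible run of the method, with ratios rounded to fixed precision.

At scale $\beta_1=2$ the ratios $(1,\frac12,\frac{1+\delta}2)$ round to $(1,\frac12,\frac12)$, and $q_1=2$, $p_1=(2,1,1)$ is an exact approximation of the rounded ratios. With weights $p_1$ the two elements of $A$ tie; say $a^{(1)}=(0,1,1)$, which contributes $h_1=\langle a^{(1)},x\rangle=2+\delta$. The residual is $y_2=q_1x-\beta_1p_1=(0,0,2\delta)$. With the basis above we carry the reals $t=(x_1-2x_2,\ x_2-x_3)=(0,-\delta)$, which are as small as $y_2$.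

At scale $\beta_2=2\delta$ the ratios are $(0,0,1)$, and $q_2=1$, $p_2=(0,0,1)$. Combine the two scales as $Kp_1+p_2=(2K,K,K+1)$. Now $(1,0,0)$ wins, $2K$ against $2K+1$. The correction $b^{(2)}=(1,0,0)-(0,1,1)=(1,-1,-1)$ equals $1\cdot(1,-2,0)+1\cdot(0,1,-1)$, so $h_2=0+(-\delta)=-\delta$. The total $h_1+h_2=2$ is $f_A(x)$, and the next residual $y_3=q_2y_2-\beta_2p_2$ is $0$.

## 5. Gating and digitization

**Signed integers.** Store an integer $g$ as a sign bit $\mathsf s$ and magnitude bits $\mathsf g_k$. With $\mathsf g_k^+=\mathsf g_k\wedge\neg\mathsf s$ and $\mathsf g_k^-=\mathsf g_k\wedge\mathsf s$ we have $g=\sum_k2^k(\mathsf g_k^+-\mathsf g_k^-)$.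

**Gating.** This gadget multiplies a bit by a real of comparable size. Let $u=\mathsf b\gamma$ and $|t|\le c\gamma$, with $c$ a positive integer. Then
$$\min(\max(t,0),cu)-\min(\max(-t,0),cu)=\mathsf b\,t. \tag{2}$$
If $\mathsf b=1$, then $cu=c\gamma\ge|t|$ and the left side is $\max(t,0)-\max(-t,0)=t$. If $u=0$, both minima are $0$; note that this holds for *every* real $t$. Hence the product $gt=\sum_k2^k(\mathsf g_k^+t-\mathsf g_k^-t)$, for an integer $g$ given by bits at level $\gamma$ and $|t|\le c\gamma$, costs a number of gates polynomial in the number of bits and $\log c$.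

**Digitization.** This gadget turns the ratio $y/\beta$ into bits. Let $T,s_0\ge1$ be integers, $\sigma\in\{0,\dots,T-1\}$ (the *shift*), $\beta\ge0$, $|y|\le\beta$, and $\gamma=T\beta$. Compute
$$\rho_{s_0+1}=T2^{s_0}(y+\beta)+\sigma\beta$$
and, for $k=s_0+1,\dots,0$,
$$u_k=\max\bigl(0,\min(\gamma,\ \gamma+T(\rho_k-2^k\gamma))\bigr),\qquad\rho_{k-1}=\rho_k-2^ku_k. \tag{3}$$
For $\beta>0$ put $\tau=2^{s_0}(y/\beta+1)+\sigma/T\in[0,2^{s_0+1}+1)$, so that $\rho_{s_0+1}=\tau\gamma$.

**Definition (bad shift).** Call $\sigma$ *bad for* $(y,\beta)$, where $\beta>0$, if the fractional part of $\tau$ lies in the open interval $(1-\frac1T,1)$.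

For example, let $T=4$, $s_0=1$, $\beta=1$, $y=0.49$. With $\sigma=0$ we get $\tau=2.98$, which is bad: the last step of (3) has $\rho_0=0.98\gamma$ and $u_0=(1-4\cdot0.02)\gamma=0.92\gamma$, which is not a bit. With $\sigma=1$ we get $\tau=3.23$, and (3) returns the digits $011$ of $3$.

**Lemma 2 (digits).** If $\beta>0$ and $\sigma$ is not bad, then $u_{s_0+1},\dots,u_0$ are the binary digits of $\lfloor\tau\rfloor$ at level $\gamma$.

*Proof.* Note $\tau<2^{s_0+2}$. We show inductively that $\rho_k=r_k\gamma$ with $r_k=\tau\bmod2^{k+1}$; for $k=s_0+1$ this is $\rho_{s_0+1}=\tau\gamma$. The value $u_k$ is $\gamma(1+T(r_k-2^k))$ clamped to $[0,\gamma]$. If $r_k\ge2^k$, then $u_k=\gamma$. If $r_k<2^k$, then $r_k\notin(2^k-\frac1T,2^k)$, because $r_k$ and $\tau$ have the same fractional part and $\sigma$ is not bad. So $r_k\le2^k-\frac1T$ and $u_k=0$. In both cases $u_k/\gamma$ is the correct digit and $\rho_{k-1}=(\tau\bmod2^k)\gamma$. $\square$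

**Lemma 3 (quality of the rounding).** Let $\beta>0$, and put $Y=\lfloor\tau\rfloor-2^{s_0}$ and $\alpha=Y/2^{s_0}$.

1. $|\alpha|\le1$ and $|\alpha-y/\beta|\le2^{-s_0}$.
2. If $y\in\{0,\beta,-\beta\}$, then $\alpha=y/\beta$ exactly, and no $\sigma$ is bad.
3. For given $(y,\beta)$, at most one $\sigma\in\{0,\dots,T-1\}$ is bad.

*Proof.* (1) Since $0\le\tau<2^{s_0+1}+1$, we have $0\le\lfloor\tau\rfloor\le2^{s_0+1}$, so $|Y|\le2^{s_0}$. Moreover $2^{s_0}y/\beta=\tau-2^{s_0}-\sigma/T$, hence $Y-2^{s_0}y/\beta=\sigma/T-(\tau-\lfloor\tau\rfloor)\in(-1,1)$.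

(2) Here $\tau$ is an integer plus $\sigma/T$, so its fractional part is $\sigma/T\le1-\frac1T$ and $\lfloor\tau\rfloor=2^{s_0}(y/\beta+1)$.

(3) Different $\sigma$ give fractional parts at circular distance at least $1/T$, and an open arc of length $1/T$ contains at most one of them. $\square$

## 6. The circuits $C_\sigma$

Set
$$T=4d^2,\qquad\varepsilon=\frac1{4dR},\qquad s_0\text{ least with }2^{s_0}\ge P/\varepsilon .$$
Since $d(d+1)/4\le d^2$, we have $2^{d(d+1)/4}\varepsilon^{-d}\le P$, so [LLL] will return $q\le P$. Also $s_0=\mathrm{poly}(d,\log R)$.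

For each $\sigma=(\sigma_1,\dots,\sigma_d)\in\{0,\dots,T-1\}^d$ we describe a circuit $C_\sigma$ with phases $i=1,\dots,d$, one per scale.

**Data entering phase $i$.** There are real wires $y_i\in\mathbb R^d$ (the residual) and $t^{(i)}\in\mathbb R^{d-i+1}$ (the small reals). There are Boolean data: vectors $p_1,\dots,p_{i-1}\in\mathbb Z^d$, an integer $(d-i+1)\times d$ matrix $B^{(i)}$, and $a^{(i-1)}\in\mathbb Z^d$. Initially $y_1=t^{(1)}=x$, and $B^{(1)}=I$, $a^{(0)}=0$ are hardwired, as Boolean constants $0,\gamma_1$ in phase 1. For $i\ge2$ the Boolean data are on wires intended to be bits at level $\gamma_{i-1}$.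

**Phase $i$.**

1. Compute $\beta_i=\max_j|y_{i,j}|$ and $\gamma_i=T\beta_i$. Replace each older Boolean wire $u$ by $\min(u,\gamma_i)$.
2. Digitize each $y_{i,j}$ with $(\beta_i,\sigma_i)$ by (3). This gives bits, at level $\gamma_i$, of the integer $Y_{i,j}+2^{s_0}$. Let $\alpha_{i,j}=Y_{i,j}/2^{s_0}$.
3. Simulate at level $\gamma_i$ a Boolean circuit that computes:
   * by [LLL] applied to $\alpha_i=(\alpha_{i,1},\dots,\alpha_{i,d})$ and $\varepsilon$: integers $p_i\in\mathbb Z^d$ and $q_i\ge1$;
   * $\bar w_i=\sum_{l\le i}K^{i-l}p_l$, then $a^{(i)}=O(\bar w_i)$ and $b^{(i)}=a^{(i)}-a^{(i-1)}$;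
   * by [GE]: the row vector $e^{(i)}$ with $b^{(i)}=e^{(i)}B^{(i)}$;
   * if $i<d$: by [KB], from $p_1,\dots,p_i$, a matrix $B^{(i+1)}$ whose rows form a lattice basis of $L_{i+1}=\{b\in\mathbb Z^d:\langle b,p_1\rangle=\dots=\langle b,p_i\rangle=0\}$, and by [GE] the matrix $C^{(i+1)}$ with $B^{(i+1)}=C^{(i+1)}B^{(i)}$.
4. By gating at level $\gamma_i$ compute the reals
$$h_i=\sum_je^{(i)}_jt^{(i)}_j,\qquad y_{i+1}=q_iy_i-\beta_ip_i,\qquad t^{(i+1)}=C^{(i+1)}t^{(i)}\quad(i<d). \tag{4}$$

The output of $C_\sigma$ is $h_1+\dots+h_d$. We put $L_1=\mathbb Z^d$.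

**Bit lengths.** We must check that the integers do not grow from phase to phase, and we need a gating multiplier $c$ fixed in advance. Call a run of step 3 *intended* if

* $|\alpha_{i,j}|\le1$ for all $j$;
* $p_1,\dots,p_{i-1}$ have entries of absolute value $\le P$;
* $p_1,\dots,p_i$, including the newly computed $p_i$, are linearly independent;
* $a^{(i-1)}\in A\cup\{0\}$;
* $B^{(i)}$ is $I$ (for $i=1$) or the output of [KB] on $p_1,\dots,p_{i-1}$ (for $i\ge2$);
* $\bar w_i$ is admissible for $O$, that is, has nonnegative entries $<2^{\ell_0}$;
* $b^{(i)}\in L_i$.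

**Lemma 4.** There is $\ell=\mathrm{poly}(d,\log R)$ bounding the bit length of every integer produced in an intended run of step 3.

*Proof.* The numerators and the denominator of $\alpha_i$ have $O(s_0)$ bits. By [LLL], $q_i\le P$, and $|p_{i,j}|\le q_i|\alpha_{i,j}|+\varepsilon\le q_i+\varepsilon$; as $p_{i,j}$ is an integer and $\varepsilon<1$,
$$|p_{i,j}|\le q_i\le P. \tag{5}$$
The entries of $\bar w_i$ are $<2^{\ell_0}$, and those of $a^{(i)},b^{(i)}$ have absolute value at most $R$. The matrix $B^{(i+1)}$ is the output of one polynomial-time algorithm on vectors with entries of absolute value at most $P$. Its bit length is $\mathrm{poly}(d,\log R)$, regardless of the earlier matrices, so nothing accumulates over the phases. The same applies to $B^{(i)}$.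

The rows of $B^{(i)}$ are linearly independent, so $e^{(i)}$ and the rows of $C^{(i+1)}$ are the unique solutions of linear systems with integer data of $\mathrm{poly}(d,\log R)$ bits. By Cramer's rule for a nonsingular square subsystem, their entries are quotients of determinants of $\mathrm{poly}(d,\log R)$ bits. They are integers, because $b^{(i)}\in L_i$, $L_{i+1}\subset L_i$, and the rows of $B^{(i)}$ form a lattice basis of $L_i$. An integer quotient of such numbers has $\mathrm{poly}(d,\log R)$ bits. $\square$

Fix this $\ell$, store all integers with a sign bit and $\ell$ magnitude bits, and use the gating multiplier $c=d2^\ell$ everywhere. The Boolean circuit of step 3 consists of one copy of $O$ and polynomial-size circuits for [LLL], [KB], [GE] and arithmetic, each run with a clock, so that it is defined on all bit strings. In non-intended runs it outputs strings of the prescribed lengths, about which we claim nothing. Therefore $|C_\sigma|\le S$ for some $S=\mathrm{poly}(d,\log R,s)$ and all $\sigma$. Only the constant $0$ is used, and $C_\sigma$ computes a continuous function on $\mathbb R^d$.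

## 7. Good shifts give the exact minimum

Fix $x\in\mathbb R_{\ge0}^d$ and $\sigma$, and evaluate $C_\sigma$ at $x$. Let $i^*\in\{0,\dots,d\}$ be the largest index with $\beta_1,\dots,\beta_{i^*}>0$.

**Definition (good).** $\sigma$ is *good for $x$* if for each $i\le i^*$ the shift $\sigma_i$ is not bad for any $(y_{i,j},\beta_i)$, $j=1,\dots,d$.

**Lemma 5.** If $\sigma$ is good for $x$, then $C_\sigma(x)=f_A(x)$.

*Proof.* We go through the phases $i=1,\dots,i^*$. The induction hypothesis on entering phase $i$ is:

* for $i\ge2$, the Boolean wires are exact bits at level $\gamma_{i-1}$ encoding $p_1,\dots,p_{i-1}$, the [KB] output $B^{(i)}$, and $a^{(i-1)}$;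
* $t^{(i)}=B^{(i)}x$, and for $l<i$ the wires $y_{l+1}$ carry exactly $q_ly_l-\beta_lp_l$;
* the conclusions of Steps 1–8 below hold for all earlier phases.

For $i=1$ this holds by the initialization. Write $Q_{i-1}=q_1\cdots q_{i-1}\ge1$. In Steps 2–6, $y_{i+1}$ denotes the vector *defined* as $q_iy_i-\beta_ip_i$, and $\beta_{i+1}$ the maximum absolute value of its entries; Step 8 shows that the wires carry it. For $i=d$ only the definition is needed.

**Step 1: the bits are exact.** We need the older bits at the new level, and correct new digits. For $i\ge2$, Step 2 of phase $i-1$ gives $\beta_i\le\beta_{i-1}$, so $\gamma_i\le\gamma_{i-1}$ and lowering is exact by (1). The hardwired data of phase 1 are exact by definition. Since $\sigma$ is good, Lemma 2 makes the digits exact, and $|\alpha_{i,j}|\le1$ by Lemma 3. So the simulated circuit receives exact bits, and $p_i,q_i$, which depend only on $\alpha_i$, are what [LLL] returns.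

**Step 2: the residual shrinks.** By (5), $|p_{i,j}|\le q_i\le P$. By [LLL], Lemma 3 and the choice of $s_0$,
$$\frac{|y_{i+1,j}|}{\beta_i}=\Bigl|q_i\frac{y_{i,j}}{\beta_i}-p_{i,j}\Bigr|\le|q_i\alpha_{i,j}-p_{i,j}|+q_i2^{-s_0}\le\varepsilon+P\cdot\frac{\varepsilon}{P}=2\varepsilon .$$
So
$$\beta_{i+1}\le2\varepsilon\beta_i\le\beta_i. \tag{6}$$

**Step 3: each phase kills a new coordinate.** This gives the independence of the $p$'s and forces the residual to vanish after at most $d$ phases. If $y_{i,j}=0$, then $\alpha_{i,j}=0$ by Lemma 3, so $|p_{i,j}|\le\varepsilon<1$, $p_{i,j}=0$ and $y_{i+1,j}=0$. If $|y_{i,j}|=\beta_i$, then $\alpha_{i,j}=\pm1$ with the sign of $y_{i,j}$, so $|p_{i,j}\mp q_i|\le\varepsilon<1$ and $p_{i,j}=\pm q_i$; hence $y_{i+1,j}=q_i(\pm\beta_i)-\beta_i(\pm q_i)=0$.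

For each phase $m\le i$ choose $j_m$ with $|y_{m,j_m}|=\beta_m$. Then $p_{m,j_m}=\pm q_m\ne0$, while for $m<l\le i$ we have $y_{l,j_m}=0$ and $p_{l,j_m}=0$. So the matrix $(p_{l,j_m})_{l,m\le i}$ is triangular with nonzero diagonal, and $p_1,\dots,p_i$ are linearly independent. Thus $L_{i+1}$ has rank $d-i$, as the format of $B^{(i+1)}$ requires. The indices $j_1,\dots,j_i$ are distinct, since $y_{l,j_m}=0\ne y_{l,j_l}$ for $m<l$. Once a coordinate of the residual is zero it remains so; hence if $i=d$, then $y_{d+1}=0$.

**Step 4: scaling identity.** This relates $x$ to the current residual. Let $b\in L_k$ with $k\le i+1$. For $l<k$,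
$$\langle b,y_{l+1}\rangle=q_l\langle b,y_l\rangle-\beta_l\langle b,p_l\rangle=q_l\langle b,y_l\rangle .$$
Since $y_1=x$,
$$Q_{k-1}\langle b,x\rangle=\langle b,y_k\rangle\qquad(b\in L_k,\ 1\le k\le i+1). \tag{7}$$

**Step 5: the first nonzero $\langle b,p_l\rangle$ decides the sign of $\langle b,x\rangle$.** Here the quality of the Diophantine approximation pays off. Let $l\le i$, $b\in L_l$, $\|b\|_1\le dR$, $\langle b,p_l\rangle\ne0$. Then
$$q_l\langle b,y_l\rangle=\beta_l\langle b,p_l\rangle+\langle b,y_{l+1}\rangle .$$
The first term on the right has absolute value at least $\beta_l$, because $\langle b,p_l\rangle$ is a nonzero integer. The second is at most $dR\cdot2\varepsilon\beta_l=\beta_l/2$ in absolute value, by (6). So $\langle b,y_l\rangle$ has the sign of $\langle b,p_l\rangle$, and by (7)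
$$\operatorname{sign}\langle b,x\rangle=\operatorname{sign}\langle b,p_l\rangle. \tag{8}$$

**Step 6: the weights $\bar w_i$ are admissible for $O$.** The $p_l$ may have negative entries, so this needs proof. Fix a coordinate $j$. If $p_{1,j}=\dots=p_{i,j}=0$, then $\bar w_{i,j}=0$. Otherwise let $p_{l,j}$ be the first nonzero one. The unit vector $\mathbf e_j$ lies in $L_l$ and $\|\mathbf e_j\|_1=1\le dR$, so by (8) $p_{l,j}$ has the sign of $x_j\ge0$; being a nonzero integer, $p_{l,j}\ge1$. Hence
$$\bar w_{i,j}\ge K^{i-l}-P\sum_{m=l+1}^iK^{i-m}=K^{i-l}-\frac P{K-1}(K^{i-l}-1)>0,$$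
because $P\le dRP=K-1$. Also $\bar w_{i,j}\le P\frac{K^d-1}{K-1}<K^d\le2^{\ell_0}$. So $\bar w_i$ is admissible, and $a^{(i)}$ minimizes $\langle\cdot,\bar w_i\rangle$ over $A$.

**Step 7: $a^{(i)}$ is lexicographically minimal, and $b^{(i)}\in L_i$.** Let $A_0=A$ and let $A_i$ be the set of $a\in A$ for which $(\langle a,p_1\rangle,\dots,\langle a,p_i\rangle)$ is lexicographically minimal. Then $A_i\subset A_{i-1}$. For $a,a'\in A$ we have $|\langle a-a',p_l\rangle|\le dRP=K-1$. If the first nonzero number among $\langle a-a',p_1\rangle,\dots,\langle a-a',p_i\rangle$ is the $l$-th and is negative, then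
$$\langle a-a',\bar w_i\rangle\le-K^{i-l}+(K-1)\sum_{m=l+1}^iK^{i-m}=-1<0 .$$
Applied with $a\in A_i$ and $a'\in A\setminus A_i$, this shows that $a'$ is not a minimizer of $\bar w_i$. So $a^{(i)}\in A_i\subset A_{i-1}$. If $i\ge2$, Step 7 of phase $i-1$ gives $a^{(i-1)}\in A_{i-1}$ too. All elements of $A_{i-1}$ have the same products with $p_1,\dots,p_{i-1}$, so $\langle b^{(i)},p_l\rangle=0$ for $l<i$, that is, $b^{(i)}\in L_i$. If $i=1$, trivially $b^{(1)}\in L_1=\mathbb Z^d$.

**Step 8: the run was intended and the gating is exact.** Steps 1–7 and the induction hypothesis verify every item in the list of intended runs. So all integers fit into $\ell$ bits by Lemma 4, the integer vector $e^{(i)}$ exists, the integer matrix $C^{(i+1)}$ exists for $i<d$, and all Boolean outputs are exact bits at level $\gamma_i$. It remains to check that the reals being gated are at most $c\gamma_i=d2^\ell\gamma_i$. We have $|y_{i,j}|\le\beta_i\le\gamma_i$. The rows $B^{(i)}_j$ lie in $L_i$, so by (7) and $Q_{i-1}\ge1$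
$$|t_j^{(i)}|=|\langle B_j^{(i)},x\rangle|\le|\langle B_j^{(i)},y_i\rangle|\le\|B_j^{(i)}\|_1\beta_i\le d2^\ell\gamma_i .$$
Hence (2) applies, and the wires carry exactly $y_{i+1}=q_iy_i-\beta_ip_i$, $t^{(i+1)}=C^{(i+1)}B^{(i)}x=B^{(i+1)}x$ for $i<d$, and
$$h_i=e^{(i)}B^{(i)}x=\langle b^{(i)},x\rangle. \tag{9}$$
This completes the induction.

**Step 9: the last minimizer is optimal for $x$.** If $i^*<d$, then $\beta_{i^*+1}=0$ by definition of $i^*$; if $i^*=d$, use Step 3. In all cases
$$y_{i^*+1}=0,\qquad\text{hence by (7)}\quad\langle b,x\rangle=0\ \text{ for all }b\in L_{i^*+1}. \tag{10}$$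
(For $i^*=0$ this says $x=y_1=0$.) If $i^*=0$, then $f_A(x)=0$, which is the empty sum $\sum_{i\le i^*}h_i$. Otherwise let $a=a^{(i^*)}\in A_{i^*}$, let $a'\in A$, and $b=a-a'$, so $\|b\|_1\le dR$. If some $\langle b,p_l\rangle\ne0$ with $l\le i^*$, then for the first such $l$ we have $b\in L_l$ and $\langle b,p_l\rangle<0$ by lexicographic minimality, so $\langle b,x\rangle<0$ by (8). If there is no such $l$, then $b\in L_{i^*+1}$ and $\langle b,x\rangle=0$ by (10). So $a^{(i^*)}$ is optimal, and since $a^{(0)}=0$, (9) gives
$$f_A(x)=\langle a^{(i^*)},x\rangle=\sum_{i\le i^*}\langle b^{(i)},x\rangle=\sum_{i\le i^*}h_i .$$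

**Step 10: the remaining phases contribute zero.** Suppose $i^*<d$. Then $y_{i^*+1}=0$. Also $t^{(i^*+1)}=0$: if $i^*=0$, this is $t^{(1)}=x=0$; if $i^*\ge1$, it equals $B^{(i^*+1)}x$, and the rows of $B^{(i^*+1)}$ lie in $L_{i^*+1}$, so (10) applies. In phase $i^*+1$ we have $\beta=\gamma=0$. Older Boolean wires are $\ge0$ and are replaced by $\min(u,0)=0$. The digitization (3) with $y=\beta=\gamma=0$ gives only zeros, so all simulated Boolean wires are $0$. By the remark after (2), all gating outputs are $0$. So $h_{i^*+1}=0$, $y_{i^*+2}=0$, and $t^{(i^*+2)}=0$ if it exists; the same argument applies in all later phases. The output is $\sum_{i\le i^*}h_i=f_A(x)$. $\square$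

*Remark.* In a good run, iterating $y_i=(\beta_ip_i+y_{i+1})/q_i$ down to $y_{i^*+1}=0$ gives $x=\sum_{i\le i^*}\frac{\beta_i}{q_1\cdots q_i}\,p_i$. So $x$ is a combination of integer vectors with decreasing positive coefficients. The circuit never computes these coefficients, as that would require division.

**Lemma 6.** For every $x\in\mathbb R^d_{\ge0}$, at least $\frac34$ of all $\sigma\in\{0,\dots,T-1\}^d$ are good for $x$.

*Proof.* Choose $\sigma$ uniformly at random. The reals $y_1,\beta_1,\dots,y_i,\beta_i$ depend only on $\sigma_1,\dots,\sigma_{i-1}$, and $|y_{i,j}|\le\beta_i$ always, since $\beta_i$ is defined as the maximum, even in runs where the bits are garbage. Condition on values $\sigma_1,\dots,\sigma_{i-1}$ for which $\beta_1,\dots,\beta_i>0$. By Lemma 3(3), at most $d$ of the $T$ values of $\sigma_i$ are bad for some $(y_{i,j},\beta_i)$. If instead one of $\beta_1,\dots,\beta_i$ vanishes, then $i>i^*$ and phase $i$ imposes no condition. A union bound over $i\le d$ gives failure probability at most $d\cdot\frac dT=\frac14$. $\square$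

## 8. A median over polynomially many shifts

For each single $x$ most shifts work. We need a short list of shifts of which the majority works for *every* $x$. There are infinitely many $x$, but only finitely many essentially different ones.

**Step 1: finitely many regions.** Given a selection $\kappa$ of one argument for every min gate of $C_\sigma$, each gate $v$ becomes a linear form $v_\kappa$ in $x$, because the only constant is $0$. Let $\mathcal H$ be the set of all *nonzero* linear forms among:

* $u_\kappa-v_\kappa$, for each $\sigma$, each selection $\kappa$, and each min gate of $C_\sigma$ with inputs $u,v$;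
* $\mathrm{out}_\kappa-\langle a,\cdot\rangle$, for each $\sigma$, $\kappa$ and $a\in A$;
* $\langle a-a',\cdot\rangle$ for $a,a'\in A$, and the coordinates $x_j$.

There are $T^d$ vectors $\sigma$, at most $2^S$ selections and $S$ min gates for each, and $|A|\le(R+1)^d$. So
$$H=|\mathcal H|\le T^d\bigl(S2^S+2^S(R+1)^d\bigr)+(R+1)^{2d}+d,\qquad\ln(H+1)=\mathrm{poly}(d,\log R,s).$$

**Step 2: on each region, a shift is always right or always wrong.** Let $\Omega\subset\mathbb R^d_{>0}$ be a region, that is, a connected component of the complement of the hyperplanes of $\mathcal H$. Go through the gates of $C_\sigma$ in order and define a single selection $\kappa$ such that every gate $v$ equals $v_\kappa$ on $\Omega$: at a min gate the difference $u_\kappa-v_\kappa$ of its inputs is either the zero form or a form of constant sign on $\Omega$, and this tells which argument to select. Likewise $f_A=\langle a,\cdot\rangle$ on $\Omega$ for some $a\in A$, since each $\langle a-a',\cdot\rangle$ is zero or of constant sign on $\Omega$. Hence on $\Omega$ the difference $C_\sigma-f_A$ is the linear form $\mathrm{out}_\kappa-\langle a,\cdot\rangle$,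 which is either the zero form or a member of $\mathcal H$. So it is either identically zero or nowhere zero on $\Omega$.

Let $G_\Omega$ be the set of $\sigma$ with $C_\sigma=f_A$ on all of $\Omega$. Applying Lemmas 5 and 6 at one point of $\Omega$, we find that $G_\Omega$ contains at least $\frac34$ of all $\sigma$.

**Step 3: a short list works for all regions.** Choose $\sigma^1,\dots,\sigma^m$ independently and uniformly, with $m$ odd, $m>8d\ln(H+1)$ and $m=\mathrm{poly}(d,\log R,s)$. Fix $\Omega$. The expected number of $k$ with $\sigma^k\notin G_\Omega$ is at most $m/4$. By Hoeffding's inequality with $t=m/4$, this number is at least $m/2$ with probability at most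
$$e^{-2(m/4)^2/m}=e^{-m/8}<(H+1)^{-d}.$$
There are at most $(H+1)^d$ regions. So some choice of $\sigma^1,\dots,\sigma^m$ has more than $m/2$ of the $\sigma^k$ in $G_\Omega$ for every region $\Omega\subset\mathbb R^d_{>0}$. Fix such a choice.

**Step 4: take the median.** Let
$$F(x)=\operatorname{med}\bigl(C_{\sigma^1}(x),\dots,C_{\sigma^m}(x)\bigr).$$
On each such $\Omega$ more than half of the values equal $f_A(x)$, so $F=f_A$ there. The median is computed with $O(m^2)$ min/max gates by odd–even transposition sort. Since the coordinates $x_j$ belong to $\mathcal H$, each region lies either inside $\mathbb R^d_{>0}$ or outside it. So the regions inside have as union $\mathbb R^d_{>0}$ minus finitely many hyperplanes, which is dense in $\mathbb R^d_{\ge0}$. Both $F$ and $f_A$ are continuous, so $F=f_A$ on $\mathbb R^d_{\ge0}$. The size is at most $mS+O(m^2)=\mathrm{poly}(d,\log R,s)$, and only the constant $0$ is used. This proves Theorem A and hence Theorem B. $\blacksquare$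

The argument shows that suitable $\sigma^1,\dots,\sigma^m$ exist; it does not construct them. A circuit family is all that the theorems ask for.

## 9. Equivalence with Boolean circuits for integer weights

**Proof of Theorem C, (b)⇒(a).** Theorem A needs a minimizer, while (b) only gives the minimum value. We encode the minimizer in the low-order bits of the value. For $w\in\mathbb Z_{\ge0}^d$ let $w'_j=2^dw_j+2^{j-1}$. For $a\in\{0,1\}^d$,
$$\langle a,w'\rangle=2^d\langle a,w\rangle+\sum_ja_j2^{j-1},\qquad0\le\sum_ja_j2^{j-1}<2^d .$$
Let $a\in A_d$ minimize $\langle\cdot,w'\rangle$. For every $a'\in A_d$ we get $2^d\langle a,w\rangle\le\langle a,w'\rangle\le\langle a',w'\rangle<2^d(\langle a',w\rangle+1)$, so $\langle a,w\rangle\le\langle a',w\rangle$ by integrality. Thus $a$ also minimizes $\langle\cdot,w\rangle$, and the $d$ lowest bits of $f_{A_d}(w')$ are its coordinates. For $w$ with entries $<2^{\ell_0}$, the entries of $w'$ are $<2^{\ell_0+d+1}$. Here $R=1$ and $\ell_0=d^{O(1)}$, so (b) gives the circuit $O$ of Theorem A with size $s=d^{O(1)}$. Apply Theorem A.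

**Proof of Theorem C, (a)⇒(b).** First we remove the constants. Write $A=A_d$. Let $F(x;c)$ be the function computed by a circuit of size $S=d^{O(1)}$ as a function of the inputs $x$ and the constants $c$, with $F(\cdot\,;c)=f_A$ on $\mathbb R^d_{\ge0}$ for the given $c$. Every gate is positively homogeneous and continuous, so $F$ is so in $(x,c)$ jointly. For $x\in\mathbb R_{\ge0}^d$ and $\lambda>0$,
$$f_A(x)=\lambda^{-1}f_A(\lambda x)=\lambda^{-1}F(\lambda x;c)=F(x;c/\lambda)\longrightarrow F(x;0)\qquad(\lambda\to\infty).$$
Hence $f_A(x)=F(x;0)$, and all constants may be replaced by $0$.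

Now evaluate on integer inputs in $[0,2^\ell)$. Each gate at most doubles the largest absolute value seen so far, so every gate has an integer value of absolute value at most $2^{\ell+S}$. Each gate is an addition, subtraction or minimum of $O(\ell+S)$-bit integers, so the resulting Boolean circuits have size $O(S(\ell+S))=(d+\ell)^{O(1)}$. $\blacksquare$

## 10. Three kinds of tropical circuits, general matchings, Hamiltonian cycles

**Difference gates.** By Theorem B and the bounds quoted in Section 2, $\operatorname{Per}_n$ requires $2^{\Omega(n)}$ gates over $(\min,+)$ and $n^{\Omega(\log n)}$ gates over $(\min,+,\max)$, but only $n^{O(1)}$ over $(\min,+,-)$.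

**Other polynomials.** Every $0/1$ minimization problem with nonnegative integer weights whose optimal value is computable in polynomial time satisfies (b), and so has polynomial-size $(\min,+,-)$ circuits. An example is minimum-weight perfect matching in $K_{2n}$ (Edmonds).

**A limit.** For the tropical Hamiltonian-cycle polynomial of $K_n$ (the minimum weight of a Hamiltonian cycle), polynomial-size $(\min,+,-)$ circuits exist if and only if $\mathsf{NP}\subseteq\mathsf{P/poly}$. If they exist, (a)⇒(b) evaluates the polynomial on $0/1$ weights. Giving weight $0$ to the edges of a graph and $1$ to the non-edges, the value is $0$ exactly when the graph is Hamiltonian; deciding this is $\mathsf{NP}$-complete. Conversely, suppose $\mathsf{NP}\subseteq\mathsf{P/poly}$. The question whether there is a Hamiltonian cycle of weight at most $W$ is in $\mathsf{NP}$, so it has polynomial-size circuits. Binary search over the at most $n2^\ell+1$ possible values gives (b), and (b)⇒(a) gives the tropical circuits.
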